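\title{Large subsets of finite point sets on Lipschitz graphs}

\begin{abstract}
We prove that for every $n\ge 2$ there is a constant $C_n$ such that every set of $q^n$ points in $\mathbb R^n$ has at least $q^{n-1}$ points on the graph, in suitable orthonormal coordinates, of a function $\mathbb R^{n-1}\to\mathbb R$ with Lipschitz constant at most $C_n$. More generally, for every $B\ge1$ one can reach $\min\{|Q|,B|Q|^{(n-1)/n}\}$ points of a finite set $Q$ with a Lipschitz constant depending only on $n$ and $B$. The proof is an induction on $|Q|$ for the average over all directions of the logarithm of the largest antichain in a cone order. Antichains of pieces of $Q$ are glued by an entropy inequality, and the pieces to be glued are selected by a random level set of a function built from a Calder\'on--Zygmund decomposition and a Fourier multiplier.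
\end{abstract}

\section{Introduction}

Let $n\ge2$, and let $\operatorname{Lip}(\psi)$ denote the Lipschitz constant of a function $\psi:\mathbb R^{n-1}\to\mathbb R$. A \emph{$C$-graph} is a set of the form $\{x_n=\psi(x_1,\dots,x_{n-1})\}$, where $(x_1,\dots,x_n)$ is some orthonormal coordinate system on $\mathbb R^n$ and $\operatorname{Lip}(\psi)\le C$. How many points of an arbitrary finite set $Q\subset\mathbb R^n$ can be placed on one $C$-graph, if $C$ may depend on $n$ only?

Three simple cases suggest the answer. If $Q$ lies on a line, it lies on a hyperplane, which is a $0$-graph; but a graph over the orthogonal complement of the line contains only one point of $Q$, so the coordinates must be allowed to depend on $Q$. If $Q=\{1,\dots,q\}^n$, a coordinate hyperplane contains $q^{n-1}$ points, and no $C$-graph contains more than a multiple of $q^{n-1}$ depending on $n$ and $C$ (Theorem~\ref{thm:B} below). So $|Q|^{(n-1)/n}$ is the most one can hope for, and one would guess that the grid, which fills all $n$ dimensions evenly, is the worst case.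

The third case is the plane, where the guess is known to be correct: among any $q^2$ points, at least $q$ lie on a curve $y=\psi(x)$ or on a curve $x=\psi(y)$ with $\operatorname{Lip}(\psi)\le1$. To see this, order the plane by $(x,y)\preceq(x',y')$ if $|x'-x|\le y'-y$. A chain lies on a curve $x=\psi(y)$ and an antichain on a curve $y=\psi(x)$, with $\operatorname{Lip}(\psi)\le 1$ in both cases. Give each point of $Q$ a height, the largest size of a chain in $Q$ with that point on top. Points of equal height form an antichain. If every chain has fewer than $q$ points, there are fewer than $q$ heights, and one of them is shared by more than $q$ points.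

In $\mathbb R^n$ the same argument, applied to $q^n$ points and a cone order, yields an antichain with $q^{n-1}$ points or a chain with more than $q$ points. For $n\ge3$ the second alternative is too weak, and a different argument is needed. The following statement is posed as a conjecture in \cite{slides}: \emph{for every $n\ge2$ there are $C_n<\infty$ and $c_n>0$ such that for every positive integer $q$, every set $Q\subset\mathbb R^n$ with exactly $q^n$ points has at least $c_nq^{n-1}$ points on some $C_n$-graph.} We prove it with $c_n=1$. The case $q=1$ shows that no $c_n>1$ is possible.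

\begin{theorem}\label{thm:conj}
For every $n\ge2$ there is $C_n<\infty$ such that for every positive integer $q$ and every set $Q\subset\mathbb R^n$ with exactly $q^n$ points there are an orthonormal coordinate system $(x_1,\dots,x_n)$ and a function $\psi:\mathbb R^{n-1}\to\mathbb R$ with $\operatorname{Lip}(\psi)\le C_n$ such that
\[
\{(x_1,\dots,x_n)\in Q:\ x_n=\psi(x_1,\dots,x_{n-1})\}
\]
has at least $q^{n-1}$ points.
\end{theorem}

At the price of a larger Lipschitz constant one can gain any constant factor.

\begin{theorem}\label{thm:B}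
For every $n\ge 2$ and $B\ge1$ there is $C=C(n,B)$ such that every finite set $Q\subset\mathbb R^n$ has at least $\min\{|Q|,\,B|Q|^{(n-1)/n}\}$ points on some $C$-graph. The exponent is sharp, and necessarily $C(n,B)\to\infty$ as $B\to\infty$: for $Q=\{1,\dots,q\}^n$ no $C$-graph contains more than $(2(1+C)\sqrt n\,q+1)^{n-1}$ points of $Q$.
\end{theorem}

The statement about the grid is elementary, and we prove it now. Let $\Delta=(\Delta_z,\Delta_t)\in\mathbb R^{n-1}\times\mathbb R$ be the difference of two grid points on a $C$-graph, in the coordinates of the graph. Then $1\le|\Delta|\le|\Delta_z|+|\Delta_t|\le(1+C)|\Delta_z|$. So the projections of these points to $\mathbb R^{n-1}$ are $2\rho$-separated, with $\rho=\frac1{2(1+C)}$, and they lie in a ball of radius $\sqrt n\,q$. The open balls of radius $\rho$ about them are disjoint and lie in a ball of radius $\sqrt n\,q+\rho$, so their number is at most $(\sqrt n\,q/\rho+1)^{n-1}$, which is the stated bound. For fixed $C$ it is of order $q^{n-1}$. For $q\ge B$ the first part of the theorem gives $Bq^{n-1}$ points, so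 $B\le(2(1+C)\sqrt n+1)^{n-1}$ and $C\to\infty$ as $B\to\infty$.

The gain of a factor $B$ is more than a refinement: the induction below loses a constant factor in each step, and it closes only because such a gain is available. The gain can be seen by hand on the planar grid.

\begin{example}\label{ex:zigzag}
Let $Q=\{1,\dots,q\}^2$ and $1\le k\le q$. A graph over a coordinate axis contains at most $q$ points of $Q$, whatever its Lipschitz constant. Tilt the axes instead: put $z=(kx_1+x_2)/\sqrt{k^2+1}$ and $t=(kx_2-x_1)/\sqrt{k^2+1}$. Join the $kq$ points with $x_2\le k$ by a polygonal line, column by column, as in Figure~\ref{fig:zigzag}. A step $(0,1)$ changes $\sqrt{k^2+1}\,(z,t)$ by $(1,k)$, and a step $(1,-(k-1))$ changes it by $(1,-(k^2-k+1))$. So the polygonal line is the graph $t=\psi(z)$ of a function with $\operatorname{Lip}(\psi)\le k^2$, and it contains $kq$ points of $Q$. A surface that is allowed to bend can go out of its way to visit points, provided that it is a graph over a well-chosen direction.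
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6]
\foreach \x in {1,...,6} { \foreach \y in {1,...,6} { \fill (\x,\y) circle (2.5pt); } }
\draw[thick] (1,1) \foreach \x in {1,...,6} { -- (\x,1) -- (\x,3) };
\draw[->] (8.5,2) -- ++(1.5,0.5) node[right] {$z$};
\draw[->] (8.5,2) -- ++(-0.5,1.5) node[above] {$t$};
\end{tikzpicture}
\caption{The grid $\{1,\dots,6\}^2$ and a polygonal line through $18$ of its points. With the $z$-axis in direction $(3,1)$ and the $t$-axis in direction $(-1,3)$, the line is a graph $t=\psi(z)$ with slopes $3$ and $-7$. A graph over a coordinate axis contains at most $6$ points.}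
\label{fig:zigzag}
\end{figure}

Section~\ref{sec:width} states the averaged estimate (Theorem~\ref{thm:main}) from which both theorems follow. Section~\ref{sec:glue} contains the gluing inequality that drives the induction. Section~\ref{sec:induction} treats sets made of a few well-separated clusters and reduces the proof to spread-out sets, which are the subject of Sections~\ref{sec:cz}--\ref{sec:select}.

\section{Cone orders and the averaged estimate}\label{sec:width}

Throughout, $\sigma$ is the uniform probability measure on $S^{n-1}$, $|\cdot|$ denotes Euclidean norm, Lebesgue measure or cardinality, and $A\ge1$ is a constant that depends only on $n$ and may change from line to line. For $e\in S^{n-1}$ we write $x=(t,z)$ with $t=t(x)=\langle x,e\rangle$ and $z=z(x)=\pi_ex\in e^\perp\cong\mathbb R^{n-1}$. For $v\ne0$, $\angle(\pm e,v)$ is the smaller of the angles that $e$ and $-e$ make with $v$.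

Fix an \emph{aperture} $\lambda\in(0,1]$. Distinct points $a,a'$ are \emph{$e$-comparable} if
\[
|\pi_e(a-a')|\le\lambda\,|\langle a-a',e\rangle| ,
\]
that is, if $\angle(\pm e,a-a')\le\arctan\lambda$; we shall use that $\arctan\lambda\le\lambda$. This is comparability in the partial order defined by the convex cone $\{|z|\le\lambda t\}$. A set with no two distinct $e$-comparable points is an \emph{$e$-antichain}, and the \emph{width} $w_e(Q)$ of a finite set $Q$ is the largest size of an $e$-antichain in $Q$. Two sets are \emph{$e$-incomparable} if no point of one is $e$-comparable with a point of the other. All these notions are invariant under translations and dilations. When $\lambda$ decreases, incomparable points stay incomparable, so $w_e(Q)$ does not decrease.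

\begin{lemma}\label{lem:width}
Let $Q$ be finite and nonempty. Every $e$-antichain in $Q$ lies on a graph $t=\psi(z)$ with $\operatorname{Lip}(\psi)\le\lambda^{-1}$. The function $e\mapsto\log w_e(Q)$ is bounded and Borel.
\end{lemma}

\begin{proof}
For distinct points $a,a'$ of an $e$-antichain $S$ we have $|t(a)-t(a')|<\lambda^{-1}|z(a)-z(a')|$. So $S$ is the graph of a $\lambda^{-1}$-Lipschitz function $\psi_0$ on $\pi_eS$, and McShane's formula $\psi(z)=\min_{z'\in\pi_eS}(\psi_0(z')+\lambda^{-1}|z-z'|)$ extends it to $\mathbb R^{n-1}$ with the same constant. Incomparability of two given points is a strict inequality between continuous functions of $e$. Hence an $e_0$-antichain in $Q$ is an $e$-antichain for $e$ near $e_0$, so $e\mapsto w_e(Q)$ is lower semicontinuous; and $1\le w_e(Q)\le|Q|$.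
\end{proof}

We record the spherical geometry that will be needed. Let $\operatorname{cap}(\theta)=\sigma\{e:\angle(\pm e,\omega)\le\theta\}$, which does not depend on the unit vector $\omega$.

\begin{lemma}\label{lem:angles}
\textup{(a)} If $v\ne0$ and $|v'-v|\le s|v|$ with $s<1$, then $\angle(v,v')\le\arcsin s\le\frac\pi2s$.

\textup{(b)} For $\theta,s>0$, $v\neq0$ and $|\omega|=1$,
\[
\operatorname{cap}(\theta)\le A\theta^{n-1},\qquad \sigma\{e:|\pi_ev|\le s\}\le A\Big(\frac s{|v|}\Big)^{n-1},\qquad \sigma\{e:|\langle\omega,e\rangle|\le s\}\le As .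
\]
\end{lemma}

\begin{proof}
(a) The distance from $v$ to the line spanned by $v'$ is at most $s|v|$, so the sine of the angle is at most $s$; the angle is acute because $\langle v,v'\rangle\ge(1-s)|v|^2>0$.

(b) The angle between $e$ and $\omega$ has density proportional to $\sin^{n-2}$ on $[0,\pi]$. Bounding $\sin\phi\le\phi$ gives the first estimate. For $s<|v|$ the second set is $\{\angle(\pm e,v)\le\arcsin(s/|v|)\}$, and for $s<1$ the third is the set where the angle lies within $\arcsin s$ of $\pi/2$, while the density is bounded. For larger $s$ both bounds are trivial.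
\end{proof}

\begin{theorem}\label{thm:main}
Let $\beta\ge0$ and $\Phi(x)=\min\{(1-\frac3{4n})x,\ (1-\frac1n)x+\beta\}$. There is $\lambda=\lambda(n,\beta)>0$ such that every finite nonempty $Q\subset\mathbb R^n$ satisfies
\begin{equation}\label{eq:claim}
\int\log w_e(Q)\,d\sigma(e)\ \ge\ \Phi(\log|Q|).
\end{equation}
\end{theorem}

The form of this statement is dictated by the induction. We shall cut $Q$ into pieces and combine antichains of different pieces, so the antichains must belong to the same direction; knowing that each piece has some good direction of its own is useless, and an average over $e$ is the natural substitute. The contribution of a piece in direction $e$ will be a product of two functions of $e$, its width and the probability that it is selected, and the logarithm separates the factors. Finally, the target is the line $(1-\frac1n)x+\beta$, but a single point has $\log w_e=0$. So $\Phi$ starts at $\Phi(0)=0$ and climbs to that line with the steeper slope $1-\frac3{4n}$, which is still less than $1$. We use only that for $0\le y\le x$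
\begin{equation}\label{eq:Phi}
(1-\tfrac1n)x\le\Phi(x)\le(1-\tfrac1n)x+\beta,\qquad \Phi(x-y)\ge\Phi(x)-(1-\tfrac3{4n})y .
\end{equation}
The last inequality holds because $\Phi$ is the minimum of two affine functions of slope at most $1-\frac3{4n}$.

\begin{proof}[Proof of Theorems~\ref{thm:conj} and~\ref{thm:B} from Theorem~\ref{thm:main}]
Since $\sigma$ is a probability measure, \eqref{eq:claim} gives a direction $e$ with $\log w_e(Q)\ge\Phi(\log|Q|)$. For $\beta=0$ and $|Q|=q^n$ this reads $w_e(Q)\ge q^{n-1}$, and Lemma~\ref{lem:width} gives Theorem~\ref{thm:conj} with $C_n=1/\lambda(n,0)$.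

For Theorem~\ref{thm:B} let $\beta=\log B$, $M_1=B^{4n}$, and choose $\lambda\le\lambda(n,\beta)$ with $M_1^2\operatorname{cap}(\lambda)<1$. Inequality \eqref{eq:claim} persists for this smaller aperture. If $|Q|\ge M_1$, then $\frac1{4n}\log|Q|\ge\beta$, so $\Phi(\log|Q|)=(1-\frac1n)\log|Q|+\log B$ and some $e$ has $w_e(Q)\ge B|Q|^{(n-1)/n}$. If $|Q|<M_1$, there are at most $M_1^2$ pairs of points, each $e$-comparable only for $e$ in a set of measure at most $\operatorname{cap}(\lambda)$. So for some $e$ no pair is comparable and $w_e(Q)=|Q|$. Lemma~\ref{lem:width} gives the claim with $C=1/\lambda$. The statement about the grid was proved in the introduction.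
\end{proof}

\section{Gluing antichains and entropy}\label{sec:glue}

Let $Q_1,\dots,Q_m$ be disjoint nonempty finite sets, $M'=\sum_i|Q_i|$ and $p_i=|Q_i|/M'$. Put $\operatorname{Ent}(p)=\sum_ip_i\log\frac1{p_i}$. A \emph{selection in direction $e$} is a random set $S\subset\{1,\dots,m\}$ such that almost surely the $Q_i$, $i\in S$, are pairwise $e$-incomparable, and such that $\theta_i:=\mathbb P(i\in S)>0$ for every $i$. Its \emph{cost} is
\[
\Xi=\sum_ip_i\log\frac1{\theta_i}\ \ge0 .
\]
The cost is $0$ if all pieces can be selected at once. The trivial selection, $S=\{i\}$ with probability $p_i$, is available in every direction and costs $\operatorname{Ent}(p)$.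

\begin{lemma}[Gluing]\label{lem:glue}
Let $|Q|=M$ and suppose that \eqref{eq:claim} holds, with the given aperture, for all nonempty sets with fewer than $M$ points. Let $Q_1,\dots,Q_m\subset Q$ be as above with $|Q_i|<M$ for all $i$. Suppose that for each $e$ there is a selection in direction $e$ of cost at most $\bar\Xi(e)$, where $\bar\Xi$ is Borel. Then
\begin{align}
\int\log w_e(Q)\,d\sigma&\ge \Phi(\log M)+\tfrac3{4n}\operatorname{Ent}(p)-\log\tfrac M{M'}-\int\bar\Xi\,d\sigma,\label{eq:G1}\\
\int\log w_e(Q)\,d\sigma&\ge(1-\tfrac1n)\log M'+\tfrac1n\operatorname{Ent}(p)-\int\bar\Xi\,d\sigma.\label{eq:G2}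
\end{align}
\end{lemma}

\begin{proof}
Fix $e$. The union of largest $e$-antichains of pairwise $e$-incomparable pieces is an $e$-antichain, so $w_e(Q)\ge\sum_{i\in S}w_e(Q_i)$ almost surely. Taking expectations and using the concavity of the logarithm,
\[
\log w_e(Q)\ge\log\sum_ip_i\,\frac{\theta_iw_e(Q_i)}{p_i}\ge\sum_ip_i\log w_e(Q_i)+\operatorname{Ent}(p)-\bar\Xi(e).
\]
Both ends are Borel in $e$; no measurability of the selections in $e$ is needed. Integrate, and use $\int\log w_e(Q_i)\,d\sigma\ge\Phi(\log|Q_i|)$. Since $\log|Q_i|=\log M-\log\frac1{p_i}-\log\frac M{M'}$, the last inequality in \eqref{eq:Phi} gives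
\[
\sum_ip_i\Phi(\log|Q_i|)\ge\Phi(\log M)-(1-\tfrac3{4n})\operatorname{Ent}(p)-\log\tfrac M{M'},
\]
which yields \eqref{eq:G1}. Since $\log|Q_i|=\log M'-\log\frac1{p_i}$, the first inequality in \eqref{eq:Phi} gives $\sum_ip_i\Phi(\log|Q_i|)\ge(1-\frac1n)(\log M'-\operatorname{Ent}(p))$, which yields \eqref{eq:G2}.
\end{proof}

The pieces do not depend on $e$, because the induction hypothesis is an average over $e$ for each fixed piece; only the selection may depend on $e$.

\begin{corollary}[Clusters]\label{cor:cluster}
In the setting of Lemma~\ref{lem:glue}, suppose that the $Q_i$ are pairwise $e$-incomparable for all $e$ outside a Borel set $Z$ with $\sigma(Z)\le\frac1{4n}$, and that $\operatorname{Ent}(p)\ge2n\log\frac M{M'}$. Then $Q$ satisfies \eqref{eq:claim}.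
\end{corollary}

\begin{proof}
Select all pieces for $e\notin Z$ and use the trivial selection for $e\in Z$. Then $\bar\Xi=\operatorname{Ent}(p)\mathbf 1_Z$ has integral at most $\frac1{4n}\operatorname{Ent}(p)$, and the right side of \eqref{eq:G1} is at least $\Phi(\log M)+\frac1{2n}\operatorname{Ent}(p)-\log\frac M{M'}$.
\end{proof}

Corollary~\ref{cor:cluster} permits discarding points. Discarding a fraction $\delta$ of $Q$ costs about $\delta$, while a piece of relative size $\delta$ contributes $\delta\log\frac1\delta$ to the entropy, which is larger by any prescribed factor when $\delta$ is small.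

What \eqref{eq:G2} demands is best read from the identity
\begin{equation}\label{eq:breakeven}
\tfrac1n\operatorname{Ent}(p)-\Xi=\sum_ip_i\log\frac{\theta_i}{p_i^{1/n}} .
\end{equation}
The break-even probability of a piece is $p_i^{1/n}$. If $\theta_i=p_i^{1/n}/A$ for all $i$, the step loses $\log A$, and over many scales such losses add up without bound. If $\theta_i\ge\Lambda p_i^{1/n}$, the step gains $\log\Lambda$. Example~\ref{ex:zigzag} is of the second kind. Let $k$ divide $q$, let $\lambda<k^{-2}$, and take the single points of $\{1,\dots,q\}^2$ as pieces, so $p_i^{1/2}=1/q$. Each of the $q/k$ horizontal bands of $k$ consecutive rows is an antichain for the tilted direction, and selecting one band at random gives $\theta_i=k/q$, a gain of $\log k$.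

In general, suppose that the pieces lie in cubes of side $\ell_i$ inside a region of unit size, and that $p_i$ is comparable to $H\ell_i^n$, where $H\ge1$ is the density of the mass in the cubes. The break-even probability is comparable to $H^{1/n}\ell_i$. A hyperplane $\{t=h\}$ with $h$ uniform in a bounded interval meets the $i$th cube with probability comparable only to $\ell_i$, since the cube has width between $\ell_i$ and $\sqrt n\,\ell_i$ in every direction. So flat slices fall short of any large gain. We shall construct curved slices that meet the $i$th cube with probability comparable to $H\ell_i/\nu_i$, where $\nu_i$ measures the mass seen along the lines in direction $e$ near the cube. The ratio to break-even is $H^{(n-1)/n}/\nu_i$. If all the mass sits in one cube of side $H^{-1/n}$, lines through the cube carry mass of order $H\cdot H^{-1/n}$ and nothing is gained. If the mass is spread out, $\nu_i$ is much smaller for most directions, and the gain beats all constant losses. This dichotomy organizes the proof.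

\section{The induction: clusters versus spread sets}\label{sec:induction}

The analytic part of the proof is the following statement.

\begin{proposition}[Spread sets]\label{prop:spread}
There is a constant $A_*=A_*(n)$ with the following property. Let $\eta\in(0,1)$, $\Lambda\ge1$ and $H\ge3$ satisfy $H^{(n-1)/n}\ge\Lambda$, and put $J=\lfloor\Lambda^n\rfloor$ and $r_1=12\sqrt n\,\Lambda H^{-1/n}$. There is $\lambda_1=\lambda_1(n,H)\in(0,1]$ such that the following holds for every aperture $\lambda\le\lambda_1/2$. Let $\mu$ be the uniform probability measure on a finite nonempty set $Q'\subset\bar B(0,1)$, and suppose that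
\begin{equation}\label{eq:spread}
\text{every union of at most $J$ closed balls of radius $r_1$ has $\mu$-measure $<1-\eta$.}
\end{equation}
Then there are a partition of $Q'$ into nonempty pieces $Q_i$ with $p_i=\mu(Q_i)<1-\eta$, and for each $e$ a selection in direction $e$ of cost at most $\bar\Xi(e)$, where $\bar\Xi$ is Borel and
\begin{equation}\label{eq:gain}
\tfrac1n\operatorname{Ent}(p)-\int\bar\Xi\,d\sigma\ \ge\ \eta\log\Lambda-A_* .
\end{equation}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:spread}]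
\emph{Constants.} They depend only on $n$ and $\beta$ and are chosen in the following order.
\begin{itemize}
\item $\alpha\in(0,\frac1{10})$ with $\operatorname{cap}(4\alpha)\le\frac1{4n}$; $K=2/\alpha$; $J_0$ is the size of a finite cover of $S^{n-1}$ by caps of angular radius $\alpha$.
\item $\delta\in(0,\frac1{10})$ with $\log\frac{2J_0}\delta\ge8nJ_0$ and $\log\frac4\delta\ge16n$; $\eta=\delta/8$.
\item $\Lambda\ge1$ with $\eta\log\Lambda\ge A_*+2+\beta$; $J=\lfloor\Lambda^n\rfloor$.
\item $L\ge5$ with $J^2\operatorname{cap}(9/L)\le\frac1{4n}$.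
\item $H\ge3$ with $H^{(n-1)/n}\ge\Lambda$ and $2r_1L^{J^2}<1/K$, where $r_1=12\sqrt n\,\Lambda H^{-1/n}$.
\item $\lambda=\min\{\lambda_1(n,H)/2,\ \alpha,\ 1/L\}$.
\end{itemize}
We prove \eqref{eq:claim} by induction on $M=|Q|$ with this $\lambda$. For $M=1$ both sides vanish. Let $M\ge2$ and assume the claim for smaller sets. We shall use that $\log\frac1{1-\delta}\le\frac\delta{1-\delta}\le2\delta$. Thus Corollary~\ref{cor:cluster} applies as soon as the pieces contain at least $(1-\delta)M$ points, have entropy at least $4n\delta$, and are incomparable outside a set of directions of measure $\frac1{4n}$.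

First the scale must be fixed. Let $R_1$ and $R_2$ be the smallest radii of closed balls containing at least $(1-\delta)M$ and at least $(1-\frac\delta2)M$ points of $Q$, respectively. Then $R_1\le R_2$, and $R_1>0$ because $(1-\delta)M>1$. If $R_2$ is comparable to $R_1$, it is a natural scale for $Q$. If not, as for a rapidly increasing geometric progression on a line, the set looks like a small core with distant outliers.

\emph{Case 1: $R_2>KR_1$.} Let $\bar B(x,R_1)$ contain at least $(1-\delta)M$ points of $Q$, and let $Q_0=Q\cap\bar B(x,R_1)$. Since $KR_1<R_2$, more than $\frac\delta2M$ points lie outside $\bar B(x,KR_1)$. Sort them by the cap that contains their direction from $x$. For some cap, with center $\omega$, the set $Q_1$ of points $y\in Q\setminus\bar B(x,KR_1)$ with $\frac{y-x}{|y-x|}$ in the cap has $|Q_1|\ge\frac\delta{2J_0}M$. The sets $Q_0,Q_1$ are disjoint and nonempty, so each has fewer than $M$ points.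

For $y\in Q_1$ and $x'\in Q_0$ we have $|x-x'|\le\frac1K|y-x|$, so by Lemma~\ref{lem:angles}(a) the angle between $y-x'$ and $y-x$ is at most $\frac\pi2\cdot\frac\alpha2\le\alpha$, and $\angle(y-x',\omega)\le2\alpha$. As $\lambda\le\alpha$, comparability of $y$ and $x'$ forces $\angle(\pm e,\omega)\le3\alpha$, which happens on a set of measure at most $\frac1{4n}$. Further, $M'=|Q_0|+|Q_1|\ge(1-\delta)M$ and $|Q_1|\le M-|Q_0|\le\delta M$, so $\frac\delta{2J_0}\le p_1\le2\delta<\frac13$. Since $s\log\frac1s$ increases on $(0,\frac13]$,
\[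
\operatorname{Ent}(p)\ge p_1\log\tfrac1{p_1}\ge\tfrac\delta{2J_0}\log\tfrac{2J_0}\delta\ge4n\delta ,
\]
and Corollary~\ref{cor:cluster} gives \eqref{eq:claim}.

\emph{Case 2: $R_2\le KR_1$.} After a translation and dilation, $R_2=1$ and $Q'=Q\cap\bar B(0,1)$ has $M'\ge(1-\frac\delta2)M$ points. Let $\mu$ be the uniform probability measure on $Q'$. Since $R_1\ge1/K$, a closed ball of radius less than $1/K$ contains fewer than $(1-\delta)M$ points. Hence
\begin{equation}\label{eq:nonconc}
\mu(\bar B)\le\frac{1-\delta}{1-\delta/2}\le1-\frac\delta2\quad\text{for every closed ball $\bar B$ of radius}<1/K .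
\end{equation}

\emph{Case 2A: \eqref{eq:spread} fails.} At most $J$ closed balls of radius $r_1$, with distinct centers, cover a set of $\mu$-measure at least $1-\eta$. The balls need not be far apart, so we merge them at a scale where there is a gap. Let $\rho_s=r_1L^s$. The $J^2$ intervals $(\rho_s,\rho_{s+1}]$, $0\le s<J^2$, are disjoint, and there are fewer than $J^2$ pairs of centers. So for some $s<J^2$ no distance between two centers lies in $(\rho_s,\rho_{s+1}]$. The relation ``distance $\le\rho_s$'' on the centers is then transitive: two steps give distance at most $2\rho_s\le\rho_{s+1}$, hence at most $\rho_s$. Assign each covered point of $Q'$ to one ball containing it, group the points by the equivalence class of the center, and drop empty groups. This gives disjoint nonempty $Q_1,\dots,Q_m$ with $m\le J$. If $x_i$ is a center in the $i$th class, then $Q_i\subset\bar B(x_i,\rho_s+r_1)\subset\bar B(x_i,2\rho_s)$ with $2\rho_s<1/K$, and $|x_i-x_j|>L\rho_s$ for $i\ne j$.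

Let $M''=\sum|Q_i|\ge(1-\frac\delta8)M'\ge(1-\delta)M$ and $p_i=|Q_i|/M''$. By \eqref{eq:nonconc},
\[
p_i\le\frac{1-\delta/2}{1-\delta/8}\le1-\frac\delta4 ,
\]
so $m\ge2$ and $|Q_i|<M$. We claim that $\operatorname{Ent}(p)\ge\frac\delta4\log\frac4\delta$, which is at least $4n\delta$. Let $p_1$ be the largest $p_i$ and $y=1-p_1\ge\frac\delta4$. If $y\le\frac13$, then $p_i\le y$ for $i\ne1$ gives $\operatorname{Ent}(p)\ge y\log\frac1y\ge\frac\delta4\log\frac4\delta$. If $y>\frac13$, then $\operatorname{Ent}(p)\ge\log\frac1{p_1}>\log\frac32>\exp(-1)=\max_{s>0}s\log\frac1s$.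

For $a\in Q_i$ and $a'\in Q_j$, $i\ne j$, the vector $a-a'$ differs from $x_i-x_j$ by at most $4\rho_s<\frac4L|x_i-x_j|$, so the angle between them is at most $\frac{2\pi}L\le\frac8L$. As $\lambda\le\frac1L$, comparability forces $\angle(\pm e,x_i-x_j)\le\frac9L$. The union of these sets of directions over the fewer than $J^2$ pairs has measure at most $\frac1{4n}$. Corollary~\ref{cor:cluster}, with $M''$ in the role of $M'$, gives \eqref{eq:claim}.

\emph{Case 2B: \eqref{eq:spread} holds.} The pieces of Proposition~\ref{prop:spread} have fewer than $M'\le M$ points each. By \eqref{eq:G2}, \eqref{eq:gain}, $\log M'\ge\log M-1$ and the choice of $\Lambda$,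
\[
\int\log w_e(Q)\,d\sigma\ge(1-\tfrac1n)\log M'+\eta\log\Lambda-A_*\ge(1-\tfrac1n)\log M+\beta\ge\Phi(\log M).
\]
This completes the induction.
\end{proof}

It is essential that $A_*$ depends on $n$ alone, since $\Lambda$ is chosen after $A_*$ and $H$ after $\Lambda$. In the remaining sections we fix $\eta,\Lambda,H,Q',\mu$ as in Proposition~\ref{prop:spread}. A constant that depends on more than $n$ is written $C(\cdots)$ with its parameters displayed. Three further parameters $\varepsilon\in(0,\frac12)$, $r\in(0,H^{-1/n}]$ and $\lambda_1\in(0,1]$ will be chosen, in this order, as functions of $n$ and $H$.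

\section{Calder\'on--Zygmund cubes and crowding}\label{sec:cz}

We cut $Q'$ where its density first reaches $H$. Let $\{D_i\}$ be the maximal dyadic subcubes $D$ of the half-open cube $[-2,2)^n$ with $\mu(D)\ge H|D|$. The root cube has density $4^{-n}<H$, and all sufficiently small cubes containing a given point of $Q'$ have density at least $H$. So the $D_i$ are disjoint, cover $Q'$, each contains a point of $Q'$, and they are finitely many. Let $\ell_i$ be the side and $x_i$ the center of $D_i$, and let $Q_i=Q'\cap D_i$, $p_i=\mu(D_i)$. The parent of $D_i$ has density less than $H$, so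
\begin{equation}\label{eq:cz}
H\ell_i^n\le p_i<2^nH\ell_i^n,\qquad\ell_i\le H^{-1/n},\qquad\sum_ip_i=1 .
\end{equation}
Each $D_i$ lies in a closed ball of radius $\sqrt n\,H^{-1/n}\le r_1$, so $p_i<1-\eta$ by \eqref{eq:spread}. These are the pieces of Proposition~\ref{prop:spread}. The sizes $\ell_i$ may differ widely and may be arbitrarily small; no estimate below may depend on them.

Spread the mass of each piece evenly over its cube:
\[
g=\sum_i\frac{p_i}{|D_i|}\mathbf 1_{D_i},\qquad \Omega=\bigcup_iD_i .
\]
Then $H\le g<2^nH$ on $\Omega$, $\int g=1$, and $\|g\|_2^2\le\|g\|_\infty\|g\|_1\le2^nH$. Fix a radial function $\varphi\in C_c^\infty(B(0,1))$ with $\varphi\ge0$ and $\int\varphi=1$, and put $\varphi_r=r^{-n}\varphi(\cdot/r)$, $g_r=g*\varphi_r$. Then $0\le g_r\le2^nH$, $\int g_r=1$, and $g_r$ vanishes outside $[-3,3]^n$. For $e\in S^{n-1}$, $z\in e^\perp$ and $z_i=\pi_ex_i$ define the mass on the line through $z$ and the \emph{crowding} of the $i$th cube,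
\[
N_e(z)=\int_{\mathbb R}g_r(t,z)\,dt,\qquad \nu_i(e)=\ell_i^{1-n}\int_{|z-z_i|\le10\sqrt n\,\ell_i}\big(1+N_e(z)\big)\,dz .
\]
A line meets $[-3,3]^n$ in length at most $6\sqrt n$, so $N_e\le N_0:=6\sqrt n\,2^nH$. A ball of radius $10\sqrt n$ in $\mathbb R^{n-1}$ contains a unit cube, so $\nu_i\ge1$. Writing
\begin{equation}\label{eq:nu}
\nu_i(e)=A_0+\ell_i^{1-n}\int g_r(y)\,\mathbf 1\{|\pi_e(y-x_i)|\le10\sqrt n\,\ell_i\}\,dy ,
\end{equation}
where $A_0$ is the volume of that ball, we see from Tonelli's theorem that $\nu_i$ is a bounded Borel function of $e$.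

\begin{lemma}[Crowding]\label{lem:crowd}
For every $r\in(0,H^{-1/n}]$,
\[
\sum_ip_i\int\log\nu_i\,d\sigma\le\frac{n-1}n\log H-\eta\log\Lambda+A .
\]
\end{lemma}

\begin{proof}
Averaging over $e$ turns the mass in a thin tube into a potential. By \eqref{eq:nu}, Fubini's theorem and Lemma~\ref{lem:angles}(b),
\[
\int\nu_i\,d\sigma\le A+AI_i,\qquad I_i=\int g_r(y)\,|y-x_i|^{1-n}\,dy ,
\]
and by Jensen's inequality $\int\log\nu_i\,d\sigma\le A+\log\max(1,I_i)$. For $\rho>0$, the bounds $g_r\le2^nH$ and $\int g_r=1$ give
\begin{equation}\label{eq:split}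
\int_{|y-x_i|\le\rho}\frac{g_r(y)}{|y-x_i|^{n-1}}\,dy\le AH\rho,\qquad\int_{|y-x_i|\ge\rho}\frac{g_r(y)}{|y-x_i|^{n-1}}\,dy\le\rho^{1-n}.
\end{equation}
With $\rho=H^{-1/n}$ we obtain $I_i\le AH^{(n-1)/n}$, so $\int\log\nu_i\,d\sigma\le\frac{n-1}n\log H+A$ for every $i$.

Call $i$ \emph{isolated} if $\int_{B(x_i,\Lambda H^{-1/n})}g_r\le\Lambda^{-n}$. For isolated $i$ split the integral at the radii $\Lambda^{-1}H^{-1/n}$ and $\Lambda H^{-1/n}$. By \eqref{eq:split} the inner part is at most $A\Lambda^{-1}H^{(n-1)/n}$, and the outer part is at most $\Lambda^{1-n}H^{(n-1)/n}\le\Lambda^{-1}H^{(n-1)/n}$ since $n\ge2$. The middle part is at most $\Lambda^{-n}(\Lambda H^{1/n})^{n-1}=\Lambda^{-1}H^{(n-1)/n}$. Since also $1\le H^{(n-1)/n}/\Lambda$, isolated indices satisfy $\int\log\nu_i\,d\sigma\le\frac{n-1}n\log H-\log\Lambda+A$.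

It remains to show that the isolated indices have total mass at least $\eta$; here \eqref{eq:spread} is used in full. Let $i$ be non-isolated. Since $\varphi_r$ is supported in $B(0,r)$, we have $\int_{B(x_i,\Lambda H^{-1/n}+r)}g>\Lambda^{-n}$, so the cubes $D_j$ that meet this larger ball have total mass more than $\Lambda^{-n}$. They have diameter at most $\sqrt n\,H^{-1/n}$, and $\Lambda+1+\sqrt n\le3\sqrt n\,\Lambda$. Hence $\mu(\bar B(x_i,r_2))>\Lambda^{-n}$ with $r_2=3\sqrt n\,\Lambda H^{-1/n}=r_1/4$. Take a maximal disjoint family among the balls $\bar B(x_i,r_2)$, $i$ non-isolated. It has fewer than $\Lambda^n$ members, hence at most $J$. By maximality every non-isolated $x_i$ is within $2r_2$ of a center $x_j$ of the family, so $D_i\subset\bar B(x_j,3r_2)\subset\bar B(x_j,r_1)$. By \eqref{eq:spread} the non-isolated indices have mass less than $1-\eta$.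
\end{proof}

\section{A function whose level sets seek out the cubes}\label{sec:u}

Fix $e$. The slices will be level sets $\{u=h\}$ of a function $u$ that increases in direction $e$. On a line in direction $e$, the levels $h$ attained inside a cube $D_i$ fill a set of length $\int\partial_tu\,dt$, the integral taken over the chord. If $\partial_tu\approx1+g$, this is about $H\ell_i$ instead of $\ell_i$. The total increase along the line is then about $1+N_e$; dividing by $1+N_e$ keeps all values in a bounded interval, from which $h$ can be drawn at random, and it is responsible for the factor $1/\nu_i$. The difficulty is that the level sets must behave like Lipschitz graphs with a constant independent of the $\ell_i$, whereas the primitive $\int_{-\infty}^tg(s,z)\,ds$ varies in $z$ at the scale of the cubes. One frequency shows what can be done.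

\begin{example}\label{ex:wave}
Let $g(x)=1+\cos(2\pi\xi\cdot x)$. If $\xi\cdot e\ne0$, the function $v(x)=\sin(2\pi\xi\cdot x)/(2\pi\xi\cdot e)$ solves $\partial_ev=g-1$, with $|\nabla v|\le|\xi|/|\xi\cdot e|$ and $|v|\le1/(2\pi|\xi\cdot e|)$. So $u=2t+v$ has $\partial_tu=1+g\ge1$, and its level sets are graphs over $e^\perp$ with Lipschitz constant at most $|\xi|/|\xi\cdot e|$. This bound depends on the direction of $\xi$ and not on its length, and $v$ is small when the frequency is high. If $\xi\cdot e=0$, every $C^1$ solution of $\partial_ev=g-1$ satisfies $v(1,z)-v(0,z)=\cos(2\pi\xi\cdot z)$, so $|\nabla_zv|\ge\pi|\xi|$ somewhere, and no bound independent of $|\xi|$ exists.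
\end{example}

Accordingly we split $g=g_r+F$. The smooth part $g_r$ is integrated along lines directly. For the oscillating part $F=g-g_r$ we solve $\partial_ev=F$ on the Fourier side, discarding the frequencies with $|\xi\cdot e|\lesssim\varepsilon|\xi|$. For a particular $e$ these may carry much of the energy of $F$, but each frequency is discarded only for a set of directions of measure $O(\varepsilon)$.

\subsection{Standard facts}
We use $\widehat f(\xi)=\int f(x)e^{-2\pi ix\cdot\xi}\,dx$ and the following facts.
\begin{itemize}
\item[(F1)] \emph{Homogeneous distributions.} If $a$ is smooth on $\mathbb R^n\setminus\{0\}$ and homogeneous of degree $-1$, $n\ge2$, its inverse Fourier transform is a tempered distribution, homogeneous of degree $1-n$ and smooth off $0$. A nonzero homogeneous distribution supported at $0$ has degree at most $-n$.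
\item[(F2)] \emph{Mikhlin's theorem.} If $m$ is smooth off $0$ and homogeneous of degree $0$, then $f\mapsto(m\widehat f\,)^\vee$ is bounded on $L^p$, $1<p<\infty$, with norm controlled by $n$, $p$ and the suprema on $S^{n-1}$ of finitely many derivatives of $m$.
\item[(F3)] \emph{Maximal inequalities.} The centered Hardy--Littlewood maximal operator $\mathcal M$ on $\mathbb R^n$ satisfies $|\{\mathcal Mf>s\}|\le A\|f\|_1/s$. On $\mathbb R$, the operator $f\mapsto\sup_{\tau>0}\frac1\tau\int_0^\tau|f(\cdot-s)|\,ds$ is bounded on $L^2$.
\item[(F4)] \emph{Morrey's inequality.} If $v\in W^{1,2n}_{\mathrm{loc}}(\mathbb R^n)$ is continuous and $a\neq y$, then $|v(a)-v(y)|\le A|a-y|^{1/2}\|\nabla v\|_{L^{2n}(B(a,2|a-y|))}$.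
\item[(F5)] \emph{Absolute continuity on lines.} If $v\in W^{1,1}_{\mathrm{loc}}(\mathbb R^n)$ is continuous, then for almost every $z\in e^\perp$ the function $t\mapsto v(t,z)$ is locally absolutely continuous, and its derivative equals the weak derivative $\partial_ev(t,z)$ for almost every $t$.
\item[(F6)] \emph{Area formula.} If $\psi$ is absolutely continuous on a compact interval $I$ and injective on a compact set $X\subset I$, then $|\psi(X)|=\int_X|\psi'|\,dt$. This is a case of $\int_X|\psi'|\,dt=\int\#(X\cap\psi^{-1}(h))\,dh$.
\end{itemize}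

\subsection{The corrector}
Fix an even $\chi\in C^\infty(\mathbb R)$ with $0\le\chi\le1$, $\chi=0$ on $[-1,1]$ and $\chi=1$ off $[-2,2]$. Put
\[
\chi_e(\xi)=\chi\Big(\frac{\xi\cdot e}{\varepsilon|\xi|}\Big),\qquad a_e(\xi)=\frac{\chi_e(\xi)}{2\pi i\,\xi\cdot e},
\]
with $a_e=0$ where $\chi_e=0$, and let $k_e$ be the inverse Fourier transform of $a_e$. The symbol $a_e$ is smooth off $0$, homogeneous of degree $-1$, and $\overline{a_e(\xi)}=a_e(-\xi)$, so $k_e$ is real. By (F1), $k_e$ agrees off $0$ with a smooth function homogeneous of degree $1-n$. This function is locally integrable, and its difference from $k_e$ is supported at $0$ and homogeneous of degree $1-n>-n$, hence zero. So $k_e\in L^1_{\mathrm{loc}}$. For orthogonal $\rho$ we have $a_{\rho e}=a_e\circ\rho^{-1}$ and $k_{\rho e}=k_e\circ\rho^{-1}$, so bounds on the derivatives of $a_e$ and $k_e$ are uniform in $e$. Define the \emph{corrector} $v=k_e*F$, and let the \emph{error} $\mathcal E_e$ be a finite real Borel representative of the $L^2$ function with Fourier transform $(1-\chi_e)\widehat F$.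

\begin{lemma}\label{lem:corr}
\textup{(a)} $v$ is real and continuous, and $\|v\|_\infty\le C(n,\varepsilon)\,rH$.

\textup{(b)} $\|\nabla v\|_{2n}\le C(n,\varepsilon,H)$, independently of $r$ and $e$, and $\partial_ev=F-\mathcal E_e$ almost everywhere.

\textup{(c)} $e\mapsto\|\mathcal E_e\|_2^2$ is continuous and $\int\|\mathcal E_e\|_2^2\,d\sigma(e)\le A\varepsilon H$.
\end{lemma}

\begin{proof}
(a) Continuity holds because $k_e\in L^1_{\mathrm{loc}}$ and $F$ is bounded with compact support. Write $v=(k_e-k_e*\varphi_r)*g$. By homogeneity, $(k_e-k_e*\varphi_r)(x)=r^{1-n}(k_e-k_e*\varphi)(x/r)$, so $\|k_e-k_e*\varphi_r\|_1=r\|k_e-k_e*\varphi\|_1$. On $|x|\le2$ both $k_e$ and $k_e*\varphi$ are integrable. For $|x|\ge2$, since $\int\varphi=1$ and $\int y\varphi(y)\,dy=0$,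
\[
(k_e*\varphi-k_e)(x)=\int\big[k_e(x-y)-k_e(x)+\nabla k_e(x)\cdot y\big]\varphi(y)\,dy .
\]
The second derivatives of $k_e$ are homogeneous of degree $-n-1$, and $|x-sy|\ge|x|/2$ for $|y|\le1$, $0\le s\le1$; by Taylor's formula the integrand is at most $C(n,\varepsilon)|x|^{-n-1}\varphi(y)$. Hence $\|k_e-k_e*\varphi\|_1\le C(n,\varepsilon)$ and $\|v\|_\infty\le C(n,\varepsilon)\,r\,\|g\|_\infty$.

(b) Since $F$ has compact support, $\widehat v=a_e\widehat F$, and $\widehat{\partial_jv}=2\pi i\xi_ja_e\widehat F$. The multipliers $2\pi i\xi_ja_e$ are homogeneous of degree $0$ and smooth off $0$, so (F2) gives $\|\nabla v\|_{2n}\le C(n,\varepsilon)\|F\|_{2n}$, and $\|F\|_{2n}\le2\|g\|_{2n}\le 2^{n+1}H$. Also $\widehat{\partial_ev}=\chi_e\widehat F=\widehat F-\widehat{\mathcal E_e}$.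

(c) By Plancherel's theorem $\|\mathcal E_e\|_2^2=\int(1-\chi_e)^2|\widehat F|^2\,d\xi$, which is continuous in $e$ by dominated convergence. Since $(1-\chi_e(\xi))^2\le\mathbf 1\{|\xi\cdot e|\le2\varepsilon|\xi|\}$, Fubini's theorem and Lemma~\ref{lem:angles}(b) bound the average by $A\varepsilon\|F\|_2^2\le4A\varepsilon\|g\|_2^2$.
\end{proof}

Given $\varepsilon$, we fix $r=r(n,\varepsilon,H)\in(0,H^{-1/n}]$ with $\|v\|_\infty\le1$. Parts (b) and (c) do not depend on $r$, which is why $\varepsilon$ can be chosen first.

\subsection{The function $u$ and its monotonicity in cones}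
Let $G(t,z)=\int_{-\infty}^tg_r(s,z)\,ds\in[0,N_e(z)]$ and
\[
u(t,z)=\frac{t+G(t,z)+v(t,z)}{1+N_e(z)} .
\]
The function $u$ is continuous. On $[-2,2]^n$ we have $|t|\le2\sqrt n$, so $u$ takes values in
\[
U=[-2\sqrt n-2,\ 2\sqrt n+2].
\]
From $|\nabla g_r|\le\|g\|_\infty\|\nabla\varphi_r\|_1\le AH/r$ and the support of $g_r$ we get $|\nabla_zG|,|\nabla N_e|\le AH/r$. Hence there is $C_1=C_1(n,H,r)$ such that
\begin{equation}\label{eq:C1}
\Big|\nabla_z\frac1{1+N_e}\Big|\le C_1,\qquad\Big|\nabla_z\frac{t+G}{1+N_e}\Big|\le C_1\qquad\text{for }|t|\le2\sqrt n .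
\end{equation}
By (F5) and Lemma~\ref{lem:corr}(b) there is a Borel null set $\mathcal N_e\subset e^\perp$ such that for $z\notin\mathcal N_e$ the function $u(\cdot,z)$ is locally absolutely continuous and, since $g_r+F=g$,
\begin{equation}\label{eq:dtu}
\partial_tu=\frac{1+g-\mathcal E_e}{1+N_e}\quad\text{for almost every }t .
\end{equation}

Two defects remain. The error $\mathcal E_e$ is small only in $L^2$, and $\nabla v$ is controlled only in $L^{2n}$, so we do not know that level sets of $u$ are Lipschitz graphs. We therefore work at points where maximal functions of both quantities are under control. Let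
\[
\mathcal M_e\mathcal E_e(x)=\sup_{\tau>0}\frac1\tau\int_0^\tau|\mathcal E_e(x-se)|\,ds ,
\]
and let the set $\Gamma_e$ of \emph{good points} consist of the $x=(t,z)\in\Omega$ with $z\notin\mathcal N_e$ and
\[
\mathcal M_e\mathcal E_e(x)\le\tfrac14,\qquad|\mathcal E_e(x)|\le\tfrac14,\qquad\mathcal M(|\nabla v|^{2n})(x)\le\lambda_1^{-n/2}.
\]
The set $\Gamma_e$ is Borel. Indeed, $\tau\mapsto\int_0^\tau|\mathcal E_e(x-se)|\,ds$ is nondecreasing and left-continuous, so the supremum may be taken over rational $\tau$, and each integral is Borel in $x$ by Tonelli's theorem. The function $\mathcal M(|\nabla v|^{2n})$ is a supremum of continuous functions.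

\begin{lemma}[Cone monotonicity]\label{lem:cone}
If $\lambda_1$ is small enough in terms of $n,H,r$, then $u(y)<u(x)$ whenever $x\in\Gamma_e$, $y\in\Omega$ and $x-y=(\tau,\zeta)$ with $\tau>0$, $|\zeta|\le\lambda_1\tau$. In particular $u$ is injective on the intersection of $\Gamma_e$ with any line in direction $e$.
\end{lemma}

\begin{proof}
Let $x=(t,z)$ and $a=(t-\tau,z)$, so that $y=(t-\tau,z-\zeta)$. We go from $x$ down to $a$ and then across to $y$. By \eqref{eq:dtu}, $g\ge0$ and $\mathcal M_e\mathcal E_e(x)\le\frac14$,
\[
u(x)-u(a)=\frac1{1+N_e(z)}\int_{t-\tau}^t(1+g-\mathcal E_e)(s,z)\,ds\ge\frac{3\tau}{4(1+N_0)} .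
\]
The summand $t$ in the definition of $u$ is what provides this increase between the cubes, where $g=0$. If $\zeta=0$ we are done. Otherwise, $|t-\tau|=|t(y)|\le2\sqrt n$, so \eqref{eq:C1} applies on the segment from $a$ to $y$. Writing
\[
\frac{v(a)}{1+N_e(z)}-\frac{v(y)}{1+N_e(z-\zeta)}=\frac{v(a)-v(y)}{1+N_e(z)}+v(y)\Big[\frac1{1+N_e(z)}-\frac1{1+N_e(z-\zeta)}\Big]
\]
and using $\|v\|_\infty\le1$, we get $|u(a)-u(y)|\le2C_1|\zeta|+|v(a)-v(y)|$. Since $|x-a|=\tau$ and $|\zeta|\le\tau$, we have $B(a,2|\zeta|)\subset B(x,3\tau)$, and (F4) gives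
\[
|v(a)-v(y)|\le A|\zeta|^{1/2}\Big(\tau^n\mathcal M(|\nabla v|^{2n})(x)\Big)^{\frac1{2n}}\le A(\lambda_1\tau)^{1/2}\tau^{1/2}\lambda_1^{-1/4}=A\lambda_1^{1/4}\tau .
\]
Therefore $u(x)-u(y)\ge\tau\big(\frac3{4(1+N_0)}-2C_1\lambda_1-A\lambda_1^{1/4}\big)$, which is positive for small $\lambda_1$. For the last statement apply the case $\zeta=0$ to the higher of two points.
\end{proof}

The threshold $\lambda_1^{-n/2}$ serves two purposes: it grows slowly enough as $\lambda_1\to0$ for the Morrey term to vanish, and since it grows, it excludes little volume.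

\subsection{Bad cubes and the choice of parameters}
Call $i$ \emph{$e$-bad} if $|\Gamma_e\cap D_i|<\frac78|D_i|$, and \emph{$e$-good} otherwise. Let $b(e)$ be the sum of $p_i$ over the $e$-bad indices.

\begin{lemma}\label{lem:bad}
One can choose $\varepsilon$, $r$, $\lambda_1$, depending only on $n$ and $H$, so that $\|v\|_\infty\le1$, Lemma~\ref{lem:cone} holds, and $b\le b^+$ for a continuous function $b^+$ on $S^{n-1}$ with $\log H\int b^+\,d\sigma\le1$.
\end{lemma}

\begin{proof}
For bad $i$, \eqref{eq:cz} gives $p_i<2^nH|D_i|<2^{n+3}H|D_i\setminus\Gamma_e|$, so $b(e)\le2^{n+3}H|\Omega\setminus\Gamma_e|$. The one-dimensional bound in (F3), applied on each line and integrated in $z$, gives $\|\mathcal M_e\mathcal E_e\|_2\le A\|\mathcal E_e\|_2$. By Chebyshev's inequality the first two conditions in the definition of $\Gamma_e$ fail on a set of measure at most $A\|\mathcal E_e\|_2^2$. By the weak-type bound in (F3) and Lemma~\ref{lem:corr}(b), the third fails on a set of measure at most $\lambda_1^{n/2}C(n,\varepsilon,H)$. The lines over $\mathcal N_e$ form a null set.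 So
\[
b(e)\le b^+(e):=AH\big(\|\mathcal E_e\|_2^2+\lambda_1^{n/2}C(n,\varepsilon,H)\big),
\]
and $b^+$ is continuous with $\int b^+\,d\sigma\le A\varepsilon H^2+AH\lambda_1^{n/2}C(n,\varepsilon,H)$ by Lemma~\ref{lem:corr}(c). Choose $\varepsilon$ so that the first term is at most $\frac1{2\log H}$, then $r$ as after Lemma~\ref{lem:corr}, then $\lambda_1$ so that the second term is at most $\frac1{2\log H}$ and Lemma~\ref{lem:cone} holds.
\end{proof}

These choices are fixed from now on, and $\lambda\le\lambda_1/2$. In a good cube we also want $1+N_e$ to be no larger than a multiple of its average $\nu_i$. By Chebyshev's inequality and the definition of $\nu_i$, the set of $z$ with $|z-z_i|\le10\sqrt n\,\ell_i$ and $1+N_e(z)>8\sqrt n\,\nu_i(e)$ has measure at most $\ell_i^{n-1}/(8\sqrt n)$. Since $\pi_eD_i\subset\{|z-z_i|\le\frac12\sqrt n\,\ell_i\}$ and chords of $D_i$ have length at most $\sqrt n\,\ell_i$, the part of $D_i$ over this set has volume at most $\frac18|D_i|$. For good $i$ what remains of $\Gamma_e\cap D_i$ has volume at least $\frac34|D_i|$, and by inner regularity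 there is a compact set
\begin{equation}\label{eq:Y}
Y_i\subset\Gamma_e\cap D_i\cap\{1+N_e(z)\le8\sqrt n\,\nu_i(e)\},\qquad|Y_i|\ge\tfrac12|D_i| .
\end{equation}

\section{Selecting the cubes}\label{sec:select}

The direction $e$ is still fixed. If a level set of $u$ meets $Y_i$ and $Y_j$, Lemma~\ref{lem:cone} says that one particular pair of points is incomparable. This passes to all pairs in $Q_i\times Q_j$ only if the projections of the cubes are far apart compared with their sizes; for adjacent cubes it can fail. We say that $i\ne j$ are \emph{in conflict}, $i\sim j$, if $|z_i-z_j|\le9\sqrt n\max(\ell_i,\ell_j)$.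

\begin{lemma}\label{lem:incomp}
Let $i\ne j$ and $i\not\sim j$. Suppose that either \textup{(a)} $i,j$ are good and $u(x)=u(x')$ for some $x\in Y_i$, $x'\in Y_j$, or \textup{(b)} $t(x)=t(x')$ for some $x\in D_i$, $x'\in D_j$. Then $Q_i$ and $Q_j$ are $e$-incomparable.
\end{lemma}

\begin{proof}
Let $\Delta=x-x'=(\Delta_t,\Delta_z)\ne0$ and $\ell=\max(\ell_i,\ell_j)$. We first show $|\Delta_t|\le|\Delta_z|/\lambda_1$. In case (b), $\Delta_t=0$. In case (a), suppose $|\Delta_z|\le\lambda_1|\Delta_t|$. Then $\Delta_t\ne0$, and Lemma~\ref{lem:cone}, applied with the higher of the two points as the good point, gives $u(x)\ne u(x')$, a contradiction.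

Each of $x,x'$ is within $\frac12\sqrt n\,\ell$ of the center of its cube, so $|\Delta_z|>9\sqrt n\,\ell-\sqrt n\,\ell=8\sqrt n\,\ell$. For $a\in Q_i$ and $a'\in Q_j$ the vector $a-a'$ differs from $\Delta$ by at most $2\sqrt n\,\ell\le\frac14|\Delta_z|$. Hence
\[
|z(a)-z(a')|\ge\tfrac34|\Delta_z|,\qquad|t(a)-t(a')|\le\frac{|\Delta_z|}{\lambda_1}+\frac{|\Delta_z|}4\le\frac5{4\lambda_1}|\Delta_z| .
\]
Since $\lambda\le\lambda_1/2$, we get $\lambda|t(a)-t(a')|\le\frac58|\Delta_z|<|z(a)-z(a')|$.
\end{proof}

\subsection{A selection lemma}
Among the cubes met by a random slice we must remove conflicts while keeping a constant fraction of each probability. We thin at random and let a cube be vetoed by conflicting larger cubes. The expected number of vetoes is bounded only on average with respect to $p$, so some cubes may be vetoed too often. These have at most half of the mass, and we repeat the construction among them. The repetitions cost little because $\Xi$ depends on the probabilities logarithmically.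

Order the indices by decreasing $\ell_i$, breaking ties arbitrarily, and write $i\prec j$ if $i$ comes before $j$. For a set $\mathcal B$ of indices let $p(\mathcal B)=\sum_{i\in\mathcal B}p_i$.

\begin{lemma}[Selection]\label{lem:select}
Let $\mathcal I$ be a set of indices, let $f_i:U\to[0,1]$ be measurable and $\kappa_i>0$ for $i\in\mathcal I$, and let $0<\gamma\le1\le A_1$. Suppose that
\begin{itemize}
\item[(i)] $\int_Uf_i\,dh\ge\gamma\kappa_i$ for all $i\in\mathcal I$;
\item[(ii)] $\displaystyle\sum_{j\in\mathcal I,\ i\prec j,\ i\sim j}\frac{p_j}{\kappa_j}\int_Uf_if_j\,dh\le A_1p_i$ for all $i\in\mathcal I$;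
\item[(iii)] if $i\ne j$, $i\not\sim j$ and $f_i(h)f_j(h)>0$ for some $h$, then $Q_i,Q_j$ are $e$-incomparable.
\end{itemize}
Then there are a random set $S\subset\mathcal I$ such that almost surely the $Q_i$, $i\in S$, are pairwise $e$-incomparable, and integers $s_i\ge0$ with $\sum_{i\in\mathcal I}p_is_i\le1$, such that
\[
\mathbb P(i\in S)\ge\frac{\gamma^2}{16A_1|U|}\,2^{-s_i}\kappa_i\qquad(i\in\mathcal I).
\]
\end{lemma}

\begin{proof}
Let $\mathcal B\subset\mathcal I$. For $j\in\mathcal B$ put $y_j=\kappa_j^{-1}\sum\int_Uf_if_j\,dh$, the sum over $i\in\mathcal B$ with $i\prec j$, $i\sim j$. Interchanging the sums and using (ii), $\sum_{j\in\mathcal B}p_jy_j\le A_1p(\mathcal B)$. So $\mathcal B^+=\{j\in\mathcal B:y_j>2A_1\}$ has $p(\mathcal B^+)\le\frac12p(\mathcal B)$.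

Let $\vartheta=\gamma/(4A_1)$. Choose $h\in U$ uniformly and, given $h$, independent indicators $X_i$, $i\in\mathcal B$, with $\mathbb P(X_i=1\mid h)=\vartheta f_i(h)$. Let $S_{\mathcal B}$ be the set of $j\in\mathcal B$ with $X_j=1$ and $X_i=0$ for all $i\in\mathcal B$ with $i\prec j$, $i\sim j$. No two elements of $S_{\mathcal B}$ are in conflict, since the earlier would exclude the later, and almost surely $f_j(h)>0$ for all $j\in S_{\mathcal B}$. By (iii) the corresponding pieces are pairwise $e$-incomparable. Given $h$, the probability that $j\in S_{\mathcal B}$ is $\vartheta f_j\prod_i(1-\vartheta f_i)\ge\vartheta f_j-\vartheta^2\sum_if_if_j$. Hence for $j\in\mathcal B\setminus\mathcal B^+$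
\[
\mathbb P(j\in S_{\mathcal B})\ge\frac1{|U|}\Big[\vartheta\int_Uf_j\,dh-\vartheta^2\kappa_jy_j\Big]\ge\frac{\vartheta\kappa_j}{|U|}(\gamma-2A_1\vartheta)=\frac{\gamma^2\kappa_j}{8A_1|U|} .
\]

Set $\mathcal B_0=\mathcal I$ and $\mathcal B_{s+1}=\mathcal B_s^+$. Then $p(\mathcal B_s)\le2^{-s}$, and $\mathcal B_s$ is empty for large $s$ because there are finitely many indices and all $p_i>0$. Let $s_j=s$ for $j\in\mathcal B_s\setminus\mathcal B_{s+1}$, and let $S=S_{\mathcal B_s}$ with probability $2^{-s-1}$, where $S_\emptyset=\emptyset$. This gives the lower bound, and $\sum_jp_js_j=\sum_{s\ge1}p(\mathcal B_s)\le1$.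
\end{proof}

In both applications $f_j(h)$ measures the portion of the cube $D_j$ through which the slice at level $h$ passes, and (ii) holds because the smaller cubes in conflict with $D_i$ all project into the ball $|z-z_i|\le10\sqrt n\,\ell_i$, while a slice crosses each line in direction $e$ in at most one of them. Precisely, if $i\prec j$ and $i\sim j$, then $\ell_j\le\ell_i$ and $|z_j-z_i|\le9\sqrt n\,\ell_i$, so
\begin{equation}\label{eq:column}
\pi_eD_j\subset\{|z-z_i|\le10\sqrt n\,\ell_i\}.
\end{equation}
Below $c_0\in(0,1]$ is a small constant depending only on $n$.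

\subsection{Curved slices}
Let $\mathcal I$ be the set of $e$-good indices, $\nu_j=\nu_j(e)$, $\kappa_j=H\ell_j/\nu_j$, and $Y_j^z=\{t:(t,z)\in Y_j\}$. Let $T_j=\{(z,u(t,z)):(t,z)\in Y_j\}\subset e^\perp\times U$, a continuous image of a compact set and hence compact. Put
\[
f_j(h)=\frac{c_0}{\ell_j^{n-1}\nu_j}\int_{e^\perp}\big(1+N_e(z)\big)\,\mathbf 1_{T_j}(z,h)\,dz ,
\]
which is measurable by Tonelli's theorem. By \eqref{eq:Y}, $1+N_e\le8\sqrt n\,\nu_j$ on $\pi_eY_j$, and $|\pi_eD_j|\le A\ell_j^{n-1}$; so $f_j\le1$ if $c_0$ is small.

\emph{Condition} (i). If $Y_j^z\ne\emptyset$, then $z\notin\mathcal N_e$, the function $u(\cdot,z)$ is locally absolutely continuous, and it is injective on the compact set $Y_j^z$ by Lemma~\ref{lem:cone}. On $Y_j$ we have $|\mathcal E_e|\le\frac14$, so $g\le1+g-\mathcal E_e\le g+2$. By (F6) and \eqref{eq:dtu},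
\[
\big(1+N_e(z)\big)\,|\{h:(z,h)\in T_j\}|=\int_{Y_j^z}(1+g-\mathcal E_e)\,dt .
\]
The weight $1+N_e$ in $f_j$ has canceled the denominator of $u$. Integrating in $z$,
\[
\int_Uf_j\,dh=\frac{c_0}{\ell_j^{n-1}\nu_j}\int_{Y_j}(1+g-\mathcal E_e)\,dx .
\]
Since $H\le g<2^nH$ on $D_j$ and $\frac12\ell_j^n\le|Y_j|\le\ell_j^n$,
\begin{equation}\label{eq:fj}
\tfrac12c_0\kappa_j\le\int_Uf_j\,dh\le A\kappa_j .
\end{equation}
So (i) holds with $\gamma=c_0/2$.

\emph{Condition} (ii). Fix $i\in\mathcal I$ and $h\in U$. By \eqref{eq:cz},
\[
\frac{p_j}{\kappa_j}f_j(h)=\frac{c_0\,p_j}{H\ell_j^n}\int(1+N_e)\mathbf 1_{T_j}(z,h)\,dz\le2^n\int(1+N_e)\mathbf 1_{T_j}(z,h)\,dz .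
\]
The sets $T_j$ are disjoint, because the $Y_j$ are disjoint subsets of $\Gamma_e$ and $u$ is injective on $\Gamma_e$ along each line. With \eqref{eq:column}, the sum over $j$ with $i\prec j$, $i\sim j$ is at most $2^n\int_{|z-z_i|\le10\sqrt n\ell_i}(1+N_e)\,dz=2^n\ell_i^{n-1}\nu_i$. Multiplying by $f_i(h)$, integrating, and using \eqref{eq:fj} and \eqref{eq:cz}, the left side of (ii) is at most $2^n\ell_i^{n-1}\nu_i\cdot AH\ell_i/\nu_i\le AH\ell_i^n\le Ap_i$.

\emph{Condition} (iii). If $f_i(h)f_j(h)>0$, the value $h$ is attained by $u$ on both $Y_i$ and $Y_j$, and Lemma~\ref{lem:incomp}(a) applies.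

Lemma~\ref{lem:select} gives a random set $S^{\mathrm{curved}}$ and integers $s_i\ge 0$ with $\sum p_is_i\le1$ and
\begin{equation}\label{eq:main}
\mathbb P(i\in S^{\mathrm{curved}})\ge A^{-1}2^{-s_i}H\ell_i/\nu_i(e)\qquad\text{for all $e$-good }i .
\end{equation}

\subsection{Flat slices}
The bad cubes cannot be dropped, since they depend on $e$ and the pieces may not; and a piece that is never selected has infinite cost. Hyperplanes reach every cube, with a probability that is smaller by a factor of at most $H$. Let $\mathcal I$ be the set of all indices, $\kappa_j=\ell_j$, $D_j^h=\{z:(h,z)\in D_j\}$ and $f_j(h)=c_0\ell_j^{1-n}|D_j^h|$. Then $f_j\le1$ for small $c_0$, as $D_j^h\subset\pi_eD_j$. Since $|t|\le2\sqrt n$ on $D_j$, Fubini's theorem gives $\int_Uf_j\,dh=c_0\ell_j$, which is (i) with $\gamma=c_0$. Condition (iii) is Lemma~\ref{lem:incomp}(b). For (ii), \eqref{eq:cz} gives $\frac{p_j}{\kappa_j}f_j(h)=c_0p_j\ell_j^{-n}|D_j^h|\le2^nH|D_j^h|$. For fixed $h$ the sections $D_j^h$ are disjoint, and by \eqref{eq:column} those with $i\prec j$, $i\sim j$ have total measure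 at most $A\ell_i^{n-1}$. Multiplying by $f_i(h)$ and integrating, the left side of (ii) is at most $AH\ell_i^{n-1}\cdot\ell_i\le Ap_i$. We obtain $S^{\mathrm{flat}}$ and integers $s_i'\ge0$ with $\sum p_is_i'\le1$ and
\begin{equation}\label{eq:base}
\mathbb P(i\in S^{\mathrm{flat}})\ge A^{-1}2^{-s_i'}\ell_i\qquad\text{for all }i .
\end{equation}

\subsection{Proof of Proposition~\ref{prop:spread}}
For each $e$ let $S$ be $S^{\mathrm{curved}}$ or $S^{\mathrm{flat}}$, each with probability $\frac12$. This is a selection in direction $e$, with $\theta_i>0$ for all $i$ by \eqref{eq:base}. For good $i$, \eqref{eq:main} gives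
\[
\log\frac1{\theta_i}\le\log\frac{\nu_i}{H\ell_i}+A+s_i\log2 .
\]
For bad $i$, \eqref{eq:base} and $\nu_i\ge1$ give
\[
\log\frac1{\theta_i}\le\log\frac1{\ell_i}+A+s_i'\log2\le\log\frac{\nu_i}{H\ell_i}+\log H+A+s_i'\log2 .
\]
Multiply by $p_i$ and sum. The terms with $s_i$ and $s_i'$ contribute at most $2\log2$, so the cost is at most
\[
\bar\Xi(e):=\sum_ip_i\log\frac1{\ell_i}-\log H+\sum_ip_i\log\nu_i(e)+b^+(e)\log H+A .
\]
This function is Borel, since the $\nu_i$ are Borel and $b^+$ is continuous. By Lemmas~\ref{lem:crowd} and~\ref{lem:bad},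
\[
\int\bar\Xi\,d\sigma\le\sum_ip_i\log\frac1{\ell_i}-\frac1n\log H-\eta\log\Lambda+A .
\]
On the other hand $p_i<2^nH\ell_i^n$ gives $\frac1n\log\frac1{p_i}\ge\log\frac1{\ell_i}-\frac1n\log H-\log2$, so
\[
\frac1n\operatorname{Ent}(p)\ge\sum_ip_i\log\frac1{\ell_i}-\frac1n\log H-\log2 .
\]
On subtracting, the terms with $\ell_i$ and $H$ cancel, as predicted by \eqref{eq:breakeven}, and \eqref{eq:gain} remains. The constant $A_*$ is made up of the constants in Lemma~\ref{lem:crowd}, \eqref{eq:main} and \eqref{eq:base}, the bound $1$ in Lemma~\ref{lem:bad}, and multiples of $\log2$. In \eqref{eq:main} and \eqref{eq:base} the quantities $\gamma$, $A_1$ and $|U|$ depend only on $n$. So $A_*$ depends only on $n$, and the parameters $\varepsilon$, $r$, $H$ enter the result only through the aperture $\lambda_1$. This proves Proposition~\ref{prop:spread}, and with it Theorems~\ref{thm:main}, \ref{thm:conj} and~\ref{thm:B}. \qed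

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Behaviour of Lipschitz functions on negligible sets},
\texttt{http://homepages.warwick.ac.uk/\~{}masfay/talks/helsinki\_07\_08\_slides.pdf}.

\end{thebibliography}
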